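# The splitting number and small countably compact Hausdorff spaces that are not sequentially compact

## 1. Splitting families, countable compactness, sequential compactness

Notation: $[X]^{\omega}$ is the set of countably infinite subsets of $X$, and $[X]^{<\omega}$ the set of finite ones. A natural number $k$ is the set $\{0,\dots,k-1\}$. We write $X\subseteq^*Y$ if $X\setminus Y$ is finite.

**Definition 1.** Let $A\subseteq\omega$ be infinite and $S\subseteq\omega$. We say $S$ *splits* $A$ if $A\cap S$ and $A\setminus S$ are both infinite. A family $\mathcal S$ of infinite subsets of $\omega$ is *splitting* if every infinite $A\subseteq\omega$ is split by some $S\in\mathcal S$. The *splitting number* $\mathfrak s$ is the least cardinality of a splitting family.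

The even numbers split $\omega$ and the multiples of $3$, but not the multiples of $4$. The family of all infinite sets is splitting, since $A$ is split by the set of every second element of $A$; so $\mathfrak s\le\mathfrak c$. No countable family is splitting. Indeed, given $S_n$ ($n<\omega$), choose infinite $A_0\supseteq A_1\supseteq\cdots$ with $A_n\subseteq S_n$ or $A_n\cap S_n=\emptyset$. Picking $b_0<b_1<\cdots$ with $b_n\in A_n$ gives an infinite *pseudointersection* $B=\{b_n:n<\omega\}$, meaning $B\subseteq^*A_n$ for all $n$. No $S_n$ splits $B$. Hence
$$\aleph_1\le\mathfrak s\le\mathfrak c. \tag{1}$$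

**Definition 2.** A space is *countably compact* if every countable open cover has a finite subcover. Taking complements, this says that every decreasing sequence of nonempty closed sets has nonempty intersection. A space is *sequentially compact* if every sequence has a convergent subsequence.

The ordinal space $\omega_1$ has both properties and is not compact. Every sequence of countable ordinals has a nondecreasing subsequence, which converges to its supremum; so $\omega_1$ is sequentially compact, and every infinite subset has an accumulation point, which gives countable compactness by Lemma 1 below. The space $\beta\omega$ is compact Hausdorff, hence countably compact, but not sequentially compact. We recall that disjoint subsets of $\omega$ have disjoint closures in $\beta\omega$. If $n_0<n_1<\cdots$, a limit of $(n_k)$ would lie in the closures of both $\{n_{2k}:k<\omega\}$ and $\{n_{2k+1}:k<\omega\}$, which is impossible. So $(n)_{n<\omega}$ has no convergent subsequence.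

**Lemma 1.** A $T_1$ space in which every infinite subset has an accumulation point is countably compact.

*Proof.* Suppose $\{O_n:n<\omega\}$ is an open cover without a finite subcover. Pick $y_n\notin O_0\cup\dots\cup O_n$. Each point lies in some $O_k$, so it equals $y_n$ only for $n<k$; hence $\{y_n:n<\omega\}$ is infinite. Let $y$ be an accumulation point, $y\in O_k$. In a $T_1$ space $O_k$ must contain infinitely many points of this set, but it contains $y_n$ only for $n<k$. Contradiction. $\square$

**Definition 3.** $\mu_0$ is the least cardinality of a countably compact $T_2$ space that is not sequentially compact. The space $\beta\omega$ shows that $\mu_0$ is defined.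

**Definition 4.** A space is *Urysohn* ($T_{2\frac12}$) if distinct points have neighborhoods with disjoint closures.

Every $T_3$ space is an example. If $p\ne q$, take disjoint open $P\ni p$ and $Q\ni q$. Then $q\notin\overline P$, and regularity gives an open $O\ni q$ with $\overline O\cap\overline P=\emptyset$. So $T_{3\frac12}\Rightarrow T_3\Rightarrow T_{2\frac12}$.

**Definition 5.** $\mathfrak b$ is the least size of a family in $\omega^\omega$ that no single $g\in\omega^\omega$ dominates, where $g$ dominates $h$ if $h(j)\le g(j)$ for all but finitely many $j$. $\mathrm{cov}(\mathcal M)$ is the least number of meager sets covering the real line (equivalently $2^\omega$), and $\mathrm{add}(\mathcal M)$ is the least number of meager sets whose union is not meager.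

For example, $\mathfrak b\ge\aleph_1$, as $g(j)=\max_{i\le j}h_i(j)$ dominates every $h_i$; and $\mathrm{cov}(\mathcal M)\ge\aleph_1$ is the Baire category theorem. We shall use $\mathrm{add}(\mathcal M)=\min\{\mathfrak b,\mathrm{cov}(\mathcal M)\}$ (Miller, Truss).

## 2. Three theorems on $\mu_0$ and $\mathfrak s$

It is known that $\mathfrak s\le\mu_0$; a proof is in Section 3. So a countably compact Hausdorff space with fewer than $\mathfrak s$ points is sequentially compact. The problem, from "Sequential Compactness Vs. Countable Compactness", https://people.math.sc.edu/nyikos/B4.pdf, asks whether this is sharp: is $\mu_0=\mathfrak s$? Is this a theorem of ZFC?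

It is not (assuming ZFC is consistent): $\mu_0=\mathfrak s$ is independent of ZFC.

**Theorem A.** It is consistent that $\mathfrak s=\aleph_1<\mu_0=\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$.

**Theorem B.** (i) After adding $\lambda\ge\omega_1$ Cohen reals to any model, $\mathfrak s=\mu_0=\aleph_1$; so $\mathfrak s=\mu_0<\mathfrak c$ is consistent with $\mathfrak c$ arbitrarily large. (ii) $\mathfrak s=\mu_0=\aleph_1<\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$ is consistent. So even the hypothesis $\mathfrak s=\aleph_1<\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$ does not decide whether $\mu_0=\mathfrak s$ or $\mu_0=\mathfrak c$.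

**Theorem C (ZFC).** Always $\mathfrak s\le\mu_0\le\mathfrak c$. If $T_2$ is replaced by Urysohn ($T_{2\frac12}$), $T_3$ or Tychonoff, the least cardinality is exactly $\mathfrak c$.

Which gaps larger than $\aleph_1<\aleph_2$ are possible is not settled here.

## 3. Spaces with fewer than $\mathfrak s$ points, and the bound $\mu_0\le\mathfrak c$

Let $X$ be countably compact and not sequentially compact. Take a sequence without convergent subsequences. It takes each value only finitely often, since a constant subsequence converges. So we may pass to an injective subsequence $(x_n)_{n<\omega}$; it still has no convergent subsequence. In particular $X$ is infinite. For infinite $A\subseteq\omega$ call $p\in X$ an *$A$-point* if every neighborhood of $p$ contains $x_n$ for infinitely many $n\in A$.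

**Lemma 2.** (a) Every infinite $A\subseteq\omega$ has an $A$-point. (b) For every infinite $A$ and every $p\in X$ there is an open $O\ni p$ such that $B=\{n\in A:x_n\notin O\}$ is infinite. Every $B$-point $q$ is an $A$-point with $q\notin O$; in particular $q\neq p$.

*Proof.* (a) The closed sets $\overline{\{x_n:n\in A\setminus m\}}$ are nonempty and decrease with $m$. Let $p$ be in all of them. A neighborhood of $p$ meets $\{x_n:n\in A\setminus m\}$ for every $m$, so it contains $x_n$ for infinitely many $n\in A$. (b) The set $O$ exists because the subsequence indexed by $A$ does not converge to $p$. The open set $O$ contains no $x_n$ with $n\in B$, so no point of $O$ is a $B$-point. As $B\subseteq A$, $B$-points are $A$-points. $\square$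

Now let $X$ be $T_2$. For $p\neq q$ choose disjoint open $O_{pq}\ni p$, $O_{qp}\ni q$, and put
$$U_{pq}=\{n<\omega:x_n\in O_{pq}\},\qquad\text{so that}\qquad U_{pq}\cap U_{qp}=\emptyset. \tag{2}$$

The simplest case is a countable $X$. There are then countably many sets $U_{pq}$, so by the diagonal argument before (1) there is an infinite $A$ that none of them splits. Let $p$ be an $A$-point. For every $q\ne p$ the set $A\cap U_{pq}$ is infinite, so $A\subseteq^*U_{pq}$, so $A\cap U_{qp}$ is finite by (2), and $q$ is not an $A$-point. So $p$ is the only $A$-point, contradicting Lemma 2(b). Hence countable countably compact $T_2$ spaces are sequentially compact. Countability was used only to find $A$, and fewer than $\mathfrak s$ sets would do.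

**Proposition 3.** $\mathfrak s\le\mu_0$.

*Proof.* If $|X|<\mathfrak s$, there are at most $|X|<\mathfrak s$ sets $U_{pq}$ ($X$ is infinite). So some infinite $A$ is split by none of them, and the argument just given yields a contradiction. $\square$

**Proof of Theorem C.** *Step 1: $\mu_0\le\mathfrak c$.* The purpose is to cut $\beta\omega$ down to size $\mathfrak c$. Let $X_0=\omega$. Given $X_\xi\subseteq\beta\omega$ with $|X_\xi|\le\mathfrak c$, let $X_{\xi+1}\supseteq X_\xi$ contain an accumulation point of each countably infinite subset of $X_\xi$, with $|X_{\xi+1}|\le\mathfrak c^{\aleph_0}=\mathfrak c$. Take unions at limits and let $X=\bigcup_{\xi<\omega_1}X_\xi$. Then $X$ is Tychonoff and $|X|\le\mathfrak c$. Every infinite subset of $X$ has a countably infinite subset, which lies in some $X_\xi$, so it has an accumulation point in $X$. By Lemma 1, $X$ is countably compact. By the computation in Section 1, $(n)_{n<\omega}$ has no convergent subsequence. So $\mu_0\le\mathfrak c$, and $\mathfrak c$ is also an upper bound for the Urysohn, $T_3$ and Tychonoff classes. With Proposition 3, $\mathfrak s\le\mu_0\le\mathfrak c$.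

*Step 2: a Urysohn example has at least $\mathfrak c$ points.* The purpose is to build a binary tree of subsequences whose branches give different points. Let $X$ be countably compact, Urysohn, not sequentially compact, with $(x_n)$ as above. By Lemma 2 every infinite $B\subseteq\omega$ has two distinct $B$-points $p,q$: take $p$ from (a) and $q$ from (b). Let $P\ni p$ and $Q\ni q$ be open with disjoint closures. Then $\{n\in B:x_n\in P\}$ and $\{n\in B:x_n\in Q\}$ are infinite, and the corresponding sets of points $x_n$ have disjoint closures. Starting with $B_\emptyset=\omega$ we get infinite $B_\sigma$ ($\sigma\in2^{<\omega}$) with $B_{\sigma^\frown i}\subseteq B_\sigma$ and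
$$\overline{\{x_n:n\in B_{\sigma^\frown0}\}}\cap\overline{\{x_n:n\in B_{\sigma^\frown1}\}}=\emptyset.$$
For $g\in2^\omega$ countable compactness gives $z_g\in\bigcap_m\overline{\{x_n:n\in B_{g\restriction m}\}}$. If $g\neq g'$ first differ at $m$, then $z_g$ and $z_{g'}$ lie in disjoint closures at level $m+1$. So $|X|\ge\mathfrak c$. Since $T_{3\frac12}\Rightarrow T_3\Rightarrow T_{2\frac12}$, the minimum is exactly $\mathfrak c$ in each class. $\blacksquare$

In particular CH gives $\mathfrak s=\mu_0=\mathfrak c$. For Theorem A we need a model without CH in which there is a splitting family of size $\aleph_1$ but every countably compact $T_2$ space of size $\aleph_1$ is sequentially compact.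

## 4. Ideals attached to the points: systems on $\omega$

A forcing argument cannot easily handle topological spaces, but the matrix (2) is a set of size $\aleph_1$ of reals. We record what it remembers of the space.

**Definition 6.** Let $(U_{pq})_{p\neq q<\omega_1}$ be a matrix of subsets of $\omega$, and let $J_p$ be the ideal generated by the finite sets and $\{\omega\setminus U_{pq}:q\neq p\}$. The matrix is a *system* if

* (S1) $U_{pq}\cap U_{qp}=\emptyset$ for $p\neq q$;
* (S2) every $J_p$ is *tall*: for every infinite $A\subseteq\omega$ there is $q\neq p$ with $A\setminus U_{pq}$ infinite;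
* (S3) no infinite $A$ lies in $\bigcap_pJ_p$: for every infinite $A$ there is $p$ such that $A\cap\bigcap_{q\in e}U_{pq}$ is infinite for all finite $e\subseteq\omega_1\setminus\{p\}$.

We have $A\in J_p$ iff $A\cap\bigcap_{q\in e}U_{pq}$ is finite for some finite $e$; so the two versions of (S3) agree. An ideal is usually called tall if every infinite $A$ has an infinite subset in the ideal. Here this is the same as (S2): $A\setminus U_{pq}$ is such a subset, and conversely an infinite $B\subseteq A$ in $J_p$ is covered by a finite set and finitely many $\omega\setminus U_{pq}$, one of which meets $B$ in an infinite set. Read "$A\in J_p$" as "$A$ does not accumulate at $p$".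

Examples. Under CH the space $X$ of Theorem C has size $\aleph_1$, and with $x_n=n$ the matrix (2) is a system by Lemma 4 below. For free ultrafilters $p,q\in X$ the sets $U_{pq}\in p$ and $U_{qp}\in q$ are disjoint, and no member of $J_p$ belongs to $p$. On the other hand, the matrix with all $U_{pq}=\emptyset$ satisfies (S1) and (S2) but not (S3), as $J_p=\mathcal P(\omega)$ for every $p$.

**Lemma 4.** If there is a countably compact, non-sequentially compact $T_2$ space $X$ with $|X|=\aleph_1$, then there is a system.

*Proof.* Identify $X$ with $\omega_1$, take $(x_n)$ as in Section 3 and $U_{pq}$ as in (2). (S1) is (2). For (S3), let $p$ be an $A$-point; $\bigcap_{q\in e}O_{pq}$ is a neighborhood of $p$, so it contains $x_n$ for infinitely many $n\in A$. For (S2), let $A$ and $p$ be given and take $B$ and a $B$-point $q\neq p$ from Lemma 2(b). Then $B\cap U_{qp}$ is infinite and disjoint from $U_{pq}$, so $A\setminus U_{pq}$ is infinite. $\square$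

**Lemma 5 (reflection).** Suppose the models $M\subseteq M'$ have the same $\omega_1$, and $(U_{pq})\in M$ is a system in $M'$. Then it is a system in $M$.

*Proof.* (S1) is the same statement in both models. For a given infinite $A\in M$, (S2) and (S3) speak only of $A$, the matrix, elements of $\omega_1$, finite subsets of $\omega_1$, and finiteness of subsets of $\omega$. So they too are the same in both models. $\square$

The plan for $\mu_0>\aleph_1$ is now clear: given a system in an intermediate model of an iteration of length $\omega_2$, add an infinite $A\in\bigcap_pJ_p$. This refutes (S3) in all later models.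

## 5. Unsplit reals destroy systems and splitting families alike

The proof of Proposition 3 suggests a way to destroy a system: add an infinite $A\subseteq\omega$ which is split by no subset of $\omega$ in the ground model. (Laver–Prikry forcing with an ultrafilter, Section 7, adds one: the generic $A$ satisfies $A\subseteq^*U$ for every $U$ in the ultrafilter.) This does destroy the system. If the matrix satisfied (S2) and (S3) in the extension, take $p$ from (S3) for $A$. Then $A\cap U_{pq}$ is infinite for every $q\neq p$, so $A\subseteq^*U_{pq}$ for every $q\ne p$, against (S2).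

But the same $A$ is split by no member of any ground model family. So no splitting family of the ground model survives. If we do this cofinally often in an iteration of length $\omega_2$ in which any $\aleph_1$ reals appear at an earlier stage, then no $\aleph_1$ sets form a splitting family at the end, and $\mathfrak s\geq\aleph_2$. Here the approach stops: it proves $\mu_0>\aleph_1$ only by raising $\mathfrak s$.

However, an unsplit $A$ decides every $U_{pq}$, and this is more than needed. For $A\in\bigcap_pJ_p$ it is enough that for each $p$ a single set $I_p\in J_p$ almost contains $A$. We want to force with a filter generated by such $I_p$'s, chosen so that a fixed family $(S_\xi)_{\xi<\omega_1}$ is not decided. Two things must be found: the sets $I_p$, and a property of $(S_\xi)$ stronger than "splitting" that can be carried through an iteration.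

## 6. Robust sequences at finite support limits and under Cohen forcing

We recall textbook facts. FS means finite support; FS iterations of ccc posets are ccc. $V_\alpha$ is the extension by the $\alpha$-th stage. A stronger condition is a smaller one. NS is the nonstationary ideal on $\omega_1$; it is a $\sigma$-ideal. Fodor's lemma: if $\Gamma\subseteq\omega_1$ is stationary and $r:\Gamma\to\omega_1$ satisfies $r(\xi)<\xi$, then $r$ is constant on a stationary subset of $\Gamma$.

**Definition 7.** Let $W\in\{\omega,\omega_1\}$ and let $\vec{\mathcal O}=(\mathcal O_\xi)_{\xi<\omega_1}$ be a fixed sequence in the ground model with $\emptyset\neq\mathcal O_\xi\subseteq\mathcal P(W)$. For countably infinite $B\subseteq W$ let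
$$\mathrm{bad}(B)=\{\xi<\omega_1:B\cap O\text{ is finite for some }O\in\mathcal O_\xi\}.$$
Let $\mathcal K$ be one of "countable subsets of $\omega_1$" or NS, computed in the model at hand. $\vec{\mathcal O}$ is *$\mathcal K$-robust* in $M$ if $\mathrm{bad}(B)\in\mathcal K$ for every countably infinite $B\subseteq W$, $B\in M$. A set is *$\mathcal K$-positive* if it is not in $\mathcal K$.

*Example.* Assume CH, $[\omega]^\omega=\{A_\eta:\eta<\omega_1\}$. Let $S_\xi$ split all $A_\eta$ with $\eta<\xi$. (Countably many infinite sets can be split at once: list them so that each occurs infinitely often, and at each turn put one new element of the current set into $S_\xi$ and declare another new one outside.) Let $\mathcal O_\xi=\{S_\xi,\omega\setminus S_\xi\}$, $W=\omega$. Then $\mathrm{bad}(B)$ is the set of $\xi$ for which $S_\xi$ does not split $B$, and $\mathrm{bad}(A_\eta)\subseteq\eta+1$. So $\vec{\mathcal O}$ is $\mathcal K$-robust for both $\mathcal K$.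

In both cases $\mathcal K$ is a proper $\sigma$-ideal. If $M\subseteq M'$ have the same $\omega_1$, then $\mathcal K^M\subseteq\mathcal K^{M'}$, because countable sets stay countable and clubs stay clubs. So a set in $M$ that is $\mathcal K$-positive in $M'$ is $\mathcal K$-positive in $M$. The set $\mathrm{bad}(B)$ itself does not depend on the model.

*Names.* Let $B\subseteq W$ be countably infinite in an extension of $M$ by a ccc forcing. We claim that $B$ has a name $\dot B$ such that, for some countably infinite $D\subseteq W$ in $M$, every condition forces "$\dot B$ is an infinite subset of $D$". Some condition $p_0$ in the generic filter forces a given name of $B$ to be a countably infinite subset of $W$, with a name for an enumeration. By ccc each value of the enumeration has only countably many possibilities; let $D$ be the set of all of them (if $W=\omega$, take $D=\omega$). Let $\dot B$ be interpreted as the given name if $p_0$ is in the generic filter, and as $D$ otherwise. All names $\dot B$ below are of this kind. We fix in $M$ a bijection of $D$ with $\omega$ (the identity if $W=\omega$) and write as if $D=\omega$; so $O$ stands for $O\cap D$, and "$\dot B\cap O$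 is finite" means $\dot B\cap O\subseteq k$ for some $k<\omega$.

**Lemma 6 (limit steps).** Let $P_\delta$ be an FS iteration of ccc posets, $\delta$ limit, with $\vec{\mathcal O}$ $\mathcal K$-robust in $V_\alpha$ for all $\alpha<\delta$. Then $\vec{\mathcal O}$ is $\mathcal K$-robust in $V_\delta$.

*Proof.* **Step 1: uncountable cofinality.** Here nothing new appears. If $\mathrm{cf}(\delta)>\omega$, a countable $B\subseteq D$ in $V_\delta$ has a nice name using countably many conditions of finite support, so it belongs to some $V_\alpha$, $\alpha<\delta$. Then $\mathrm{bad}(B)\in\mathcal K^{V_\alpha}\subseteq\mathcal K^{V_\delta}$.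

**Step 2: cofinality $\omega$, fixing a stage.** We use the $\sigma$-ideal to bring a positive set of failures down to an earlier stage. Let $\delta=\sup_n\delta_n$ with $\delta_n<\delta$ increasing, let $H$ be $P_\delta$-generic, and suppose $\mathrm{bad}(B)\notin\mathcal K$ in $V_\delta$, $B=\dot B[H]$. For $\xi\in\mathrm{bad}(B)$ there are $p\in H$, $O\in\mathcal O_\xi$ and $k$ with $p\Vdash\dot B\cap O\subseteq k$. The support of $p$ is finite, so $p\in P_{\delta_n}$ for some $n$. There are countably many pairs $(n,k)$, so for one of them
$$\Gamma=\{\xi:\exists p\in H\cap P_{\delta_n}\ \exists O\in\mathcal O_\xi\ \ p\Vdash_{P_\delta}\dot B\cap O\subseteq k\}$$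
is $\mathcal K$-positive in $V_\delta$. Since $\Gamma$ is defined from $H\cap P_{\delta_n}$, it lies in $V_{\delta_n}$; so it is $\mathcal K$-positive there.

**Step 3: approximating $B$ in $V_{\delta_n}$.** We want one set of $V_{\delta_n}$ that is bad for all $\xi\in\Gamma$. In $V_{\delta_n}$ choose for each $m$ some $r_m\in P_\delta$ with $r_m\restriction\delta_n\in H\cap P_{\delta_n}$ and some $b_m\ge m$ with $r_m\Vdash b_m\in\dot B$. Such $r_m$ exist, even in $H$, as $\dot B$ is forced to be infinite. Let $B^*=\{b_m:m<\omega\}$, an infinite set. Let $\xi\in\Gamma$ be witnessed by $p,O$, and suppose $k\le b_m\in O$. As $p$ and $r_m\restriction\delta_n$ are both in $H\cap P_{\delta_n}$, they have a common extension $p'\in P_{\delta_n}$. Then $p'$ followed by the part of $r_m$ on $[\delta_n,\delta)$ is a common extension of $p$ and $r_m$; it forces $b_m\in\dot B\cap O\setminus k$, against the choice of $p$. So $B^*\cap O\subseteq k$. Hence $\Gamma\subseteq\mathrm{bad}(B^*)\in\mathcal K$ in $V_{\delta_n}$, a contradiction. $\square$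

**Lemma 7.** Cohen forcing $Q=\omega^{<\omega}$ preserves $\mathcal K$-robustness.

*Proof.* Suppose $\mathrm{bad}(\dot B)$ is $\mathcal K$-positive in the extension. Each $\xi$ in it has a condition $q$ in the generic filter, a set $O\in\mathcal O_\xi$ and a $k$ with $q\Vdash\dot B\cap O\subseteq k$. Since $Q$ is countable, there are $q$ and $k$ such that the ground model set $\Gamma=\{\xi:\exists O\in\mathcal O_\xi\ q\Vdash\dot B\cap O\subseteq k\}$ is $\mathcal K$-positive in the extension, hence in the ground model. Let $B^*=\{b:\exists r\le q\ \ r\Vdash b\in\dot B\}$. As $q\Vdash\dot B\subseteq B^*$, it is infinite. If $\xi\in\Gamma$ via $O$ and $b\in B^*\cap O$, then some $r\le q$ forces $b\in\dot B\cap O$, so $b<k$. So $\Gamma\subseteq\mathrm{bad}(B^*)\in\mathcal K$, a contradiction. $\square$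

## 7. Laver–Prikry forcing and the rank argument

For a filter $G$ on $C$ put $G^+=\{Y\subseteq C:Y\cap U\neq\emptyset\ \forall U\in G\}$. For example, if $\mathrm{Fr}$ is the filter of cofinite subsets of $\omega$, then $\mathrm{Fr}^+$ is the set of infinite sets; for an ultrafilter, $G^+=G$. We use three facts.

* If $Y\subseteq C$ and $Y\notin G^+$, then $C\setminus Y\in G$, because $Y$ misses some $U\in G$ and $U\subseteq C\setminus Y$.
* If $Y\in G^+$ and $U\in G$, then $Y\cap U\in G^+$, because $U\cap U'\in G$ for $U'\in G$.
* If $Y\in G^+$ is a finite union, one of the pieces is in $G^+$. Otherwise the complements of the pieces are in $G$, and their intersection, which misses $Y$, is in $G$.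

**Definition 8.** Let $C\subseteq\omega$ be infinite, and let $G$ be a proper filter on $C$ containing all cofinite subsets of $C$ (so all members of $G$ are infinite). $\mathbb L_G$ is the set of trees $T\subseteq C^{<\omega}$ with a *stem* $t\in T$ such that every node is comparable with $t$ and $\mathrm{succ}_T(s)=\{n:s^\frown n\in T\}\in G$ for every $s\in T$ with $s\supseteq t$. The order is inclusion. For $s\in T$, $s\supseteq t$, let $T_{[s]}$ be the set of nodes of $T$ comparable with $s$; it is a condition with stem $s$.

For example, the tree of all strictly increasing finite sequences belongs to $\mathbb L_{\mathrm{Fr}}$, with stem $\emptyset$.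

Basic facts. Two conditions with the same stem are compatible (intersect them). There are countably many stems, so $\mathbb L_G$ is $\sigma$-centered, hence ccc. If $T'\subseteq T$ are conditions, the stem of $T'$ extends the stem $t$ of $T$: if it were a proper initial segment of $t$, its infinitely many successors in $T'$ would all have to be comparable with $t$. Passing to $T_{[s]}$ makes stems arbitrarily long, so the union of the stems of the conditions in the generic filter is a real $x\in C^\omega$. Let $A=\mathrm{ran}(x)$. Given $T$ with stem $t$ and $N$, choose $n\in\mathrm{succ}_T(t)$ with $n\ge N$; then $T_{[t^\frown n]}$ forces $n\in A$. So $A$ is infinite. Given $U\in G$, prune $T$ so that all successor sets above the stem lie inside $U$; the pruned condition forces $A\setminus U\subseteq\mathrm{ran}(t)$. So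
$$A\subseteq^*U\quad\text{for every }U\in G. \tag{3}$$

**Definition 9.** $s$ *favors* $\varphi$ if no condition with stem $s$ forces $\neg\varphi$.

*Example.* In $\mathbb L_{\mathrm{Fr}}$, the sequence $\emptyset$ favors "$x(0)$ is even" and also "$x(0)$ is odd", because cofinite sets contain numbers of both parities. It does not favor "$x(0)=5$": the tree of all $s$ with $s=\emptyset$ or $s(0)\neq5$ has stem $\emptyset$ and forces the contrary.

If a condition with stem $s$ forces $\varphi$, then $s$ favors $\varphi$, because conditions with the same stem are compatible. If $s$ favors $\varphi$, every condition with stem $s$ has an extension forcing $\varphi$, because it does not force $\neg\varphi$.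

The next lemma turns a failure of preservation into a concrete combinatorial object on $C$.

**Lemma 8.** Let $\vec{\mathcal O}$ be $\mathcal K$-robust in $M$, and suppose it is not $\mathcal K$-robust in some generic extension by $\mathbb L_G$ ($G\in M$). Then in $M$ there are (with $D\cong\omega$ as in Section 6) $Y\subseteq C$, $Y\in G^+$, $f:Y\to\omega$, a set $\Gamma\notin\mathcal K$, and $O_\xi\in\mathcal O_\xi$, $Z_\xi\in G$ for $\xi\in\Gamma$, with:

1. $f[Y']$ is infinite for every $Y'\subseteq Y$ with $Y'\in G^+$;
2. $f[Y\cap Z_\xi]\cap O_\xi=\emptyset$ for every $\xi\in\Gamma$.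

*Proof.* **Step 1: fixing a stem.** We pass from the extension to $M$. Let $\dot B$ name an infinite set with $\mathrm{bad}(\dot B)$ $\mathcal K$-positive in the extension. There are countably many stems and numbers, so for some $t,k$ the set
$$\Gamma_0=\{\xi:\exists T_\xi\in\mathbb L_G\text{ with stem }t\ \exists O_\xi\in\mathcal O_\xi\ \ T_\xi\Vdash\dot B\cap O_\xi\subseteq k\}\in M$$
is $\mathcal K$-positive in the extension, hence in $M$. Work in $M$ and fix such $T_\xi,O_\xi$.

**Step 2: $t$ favors "$b\in\dot B$" for only finitely many $b$.** This shows that the stem $t$ alone gives no infinite approximation to $\dot B$. Let $B_t=\{b:t\text{ favors }b\in\dot B\}$, and suppose it is infinite. Pick $\xi\in\Gamma_0\setminus\mathrm{bad}(B_t)$ and $b\in B_t\cap O_\xi$ with $b\ge k$. Some extension of $T_\xi$ forces $b\in\dot B\cap O_\xi\setminus k$, a contradiction. Fix $m\ge k$ with $B_t\subseteq m$, and let $\dot b=\min(\dot B\setminus m)$.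

**Step 3: a rank.** The rank measures how far a node is from favoring a value of $\dot b$. For $s\in C^{<\omega}$ put $\mathrm{rk}(s)=0$ iff $s$ favors $\dot b=b$ for some $b$. For $\alpha\ge1$ put $\mathrm{rk}(s)\le\alpha$ iff $\mathrm{rk}(s)=0$ or $\{n\in C:\mathrm{rk}(s^\frown n)<\alpha\}\in G^+$. (For instance, if $G=\mathrm{Fr}$ and $\dot b$ were $x(1)$, then $\mathrm{rk}(\langle n,l\rangle)=0$, $\mathrm{rk}(\langle n\rangle)=1$ and $\mathrm{rk}(\emptyset)=2$.)

Every $s$ has a rank. Suppose $s$ has none. Then $\{n:s^\frown n\text{ has a rank}\}\notin G^+$; otherwise $s$ would have rank at most the supremum of the successors of those ranks. So $\{n:s^\frown n\text{ has no rank}\}\in G$. Iterating, we get a condition with stem $s$ all of whose nodes extending $s$ are unranked. Some extension of it decides $\dot b$. The stem of that extension is one of these nodes and has rank $0$, a contradiction.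

**Step 4: a node of rank exactly $1$ in every $T_\xi$.** At such a node the values of $\dot b$ are one step away but not yet available. First, $\mathrm{rk}(t)\ge1$: if $t$ favored $\dot b=b$, then $b\ge m$ (since $\dot b\ge m$ is forced), and $t$ would favor $b\in\dot B$, so $b\in B_t\subseteq m$, a contradiction. Next, if $\mathrm{rk}(s)=\alpha>1$, then $\{n:\mathrm{rk}(s^\frown n)<\alpha\}\in G^+$, while $\{n:\mathrm{rk}(s^\frown n)=0\}\notin G^+$ since $\mathrm{rk}(s)\not\le1$. So $\{n:1\le\mathrm{rk}(s^\frown n)<\alpha\}\in G^+$, and this set meets every set in $G$. Starting from $t$ and descending inside $T_\xi$, we therefore keep the rank at least $1$ and decrease it as long as it exceeds $1$. After finitely many steps we reach a node $s_\xi\in T_\xi$, $s_\xi\supseteq t$, of rank exactly $1$.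

There are countably many nodes, so we may choose $s$ with $\Gamma=\{\xi\in\Gamma_0:s_\xi=s\}\notin\mathcal K$. Put
$$Z_\xi=\mathrm{succ}_{T_\xi}(s)\in G,\qquad Y=\{n\in C:\mathrm{rk}(s^\frown n)=0\}\in G^+ .$$
For $n\in Y$ let $f(n)$ be such that $s^\frown n$ favors $\dot b=f(n)$; then $f(n)\ge m\ge k$.

**Step 5: verification of 1 and 2.** For 1, suppose $f[Y']$ is finite for some $Y'\subseteq Y$, $Y'\in G^+$. Then $f$ is constant, say with value $b$, on some $Y''\subseteq Y'$, $Y''\in G^+$. We claim that $s$ favors $\dot b=b$. If $T$ with stem $s$ forced $\dot b\neq b$, take $n\in Y''\cap\mathrm{succ}_T(s)$; the condition $T_{[s^\frown n]}$ has stem $s^\frown n$ and forces $\dot b\neq f(n)$, contradicting the choice of $f(n)$. So $\mathrm{rk}(s)=0$, a contradiction.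

For 2, suppose $n\in Y\cap Z_\xi$ and $f(n)\in O_\xi$. Then $(T_\xi)_{[s^\frown n]}$ is a condition with stem $s^\frown n$, so some extension of it forces $\dot b=f(n)$. This extension forces $f(n)\in\dot B\cap O_\xi\setminus k$, contradicting the choice of $T_\xi$. $\square$

**Corollary 9.** $\mathbb L_{\mathrm{Fr}}$ preserves $\mathcal K$-robustness (for both choices of $\mathcal K$, both $W$, all $\vec{\mathcal O}$).

*Proof.* Otherwise take the objects of Lemma 8. Each $Z_\xi$ is cofinite, so for some $h$ the set $\Gamma'=\{\xi\in\Gamma:Z_\xi\supseteq\omega\setminus h\}$ is not in $\mathcal K$. The set $Y\setminus h$ is in $\mathrm{Fr}^+$, so $B^*=f[Y\setminus h]$ is infinite by 1, and $B^*\cap O_\xi=\emptyset$ for $\xi\in\Gamma'$ by 2. So $\Gamma'\subseteq\mathrm{bad}(B^*)\in\mathcal K$, a contradiction. $\square$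

## 8. A ccc poset that destroys one system

**Definition 10.** Fix $\vec S=(S_\xi)_{\xi<\omega_1}$, $S_\xi\subseteq\omega$. $\vec S$ is *club-splitting* in $M$ if for every infinite $B\subseteq\omega$ in $M$ the set of $\xi$ such that $S_\xi$ does not split $B$ is nonstationary in $M$. This is NS-robustness for $W=\omega$ and $\mathcal O_\xi=\{S_\xi,\omega\setminus S_\xi\}$; the sequence in the example of Section 6 is club-splitting.

**Definition 11.** Let $C\subseteq\omega$ be infinite. An ideal $J$ on $\omega$ is *$\omega$-hitting on $C$* if for every countable $\mathcal D\subseteq[C]^\omega$ there is $I\in J$ with $I\cap D$ infinite for all $D\in\mathcal D$.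

*Examples.* The ideal of sets of asymptotic density $0$ is $\omega$-hitting on $\omega$: list $\mathcal D$ with each member occurring infinitely often and pick $a_k\ge2^k$ in the $k$-th set, with the $a_k$ increasing. Tallness is not enough. Partition $\omega$ into infinite sets $P_n$ and let $J$ consist of all $I$ with $I\cap P_n$ finite for all but finitely many $n$. This ideal is tall: an infinite set either meets some $P_n$ in an infinite set, which is in $J$, or is itself in $J$. But every $I\in J$ has finite intersection with some $P_n$, so $J$ is not $\omega$-hitting on $\omega$.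

How should one destroy a system? By (3) we would like sets $I_p\in J_p$, all of whose finite intersections are infinite, and then force with $\mathbb L_G$, where $G$ is the filter they generate. There are two obstacles.

First, a recursion of length $\omega_1$ must find $I_p\in J_p$ having infinite intersection with countably many sets already constructed. This is $\omega$-hitting, and the second example shows that a tall ideal need not have this property. The way around it is that a failure of $\omega$-hitting can itself be exploited: it gives countably many sets $D_n$ such that every $I\in J_p$ almost misses one of them, in particular every $I=\omega\setminus U_{pq}$. If $D_n\subseteq^*U_{pq}$, then $D_n$ is almost disjoint from $U_{qp}$, so $D_n\in J_q$. Cohen forcing will make use of this.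

Second, $\vec S$ must be preserved. In Corollary 9 the sets $Z_\xi$ could be stabilized, because a $\sigma$-ideal allows us to fix $h$. Now $Z_\xi\supseteq I_{E_\xi}\setminus h_\xi$ with a finite $E_\xi\subseteq\omega_1$, where $I_E$ stands for $C\cap\bigcap_{\zeta\in E}I_\zeta$, and there are $\aleph_1$ possibilities for $E_\xi$. When $I_p$ is chosen at stage $p$, we can take care of $S_\xi$ for the countably many $\xi\le p$, so the indices in $E_\xi\setminus\xi$ are harmless. The indices in $E_\xi\cap\xi$ were chosen without regard to $S_\xi$. If $\mathcal K$ is the ideal of countable sets, the argument stops here: nothing excludes that $\Gamma$ consists of successor ordinals and $E_{\zeta+1}=\{\zeta\}$, and then $E_\xi\cap\xi$ is different for every $\xi\in\Gamma$. If $\Gamma$ is stationary, Fodor's lemma fixes $E_\xi\cap\xi$. This is why NS is the right ideal here.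

**Proposition 10.** Let $M\models\mathrm{CH}$, let $\vec S\in M$ be club-splitting in $M$, and let $(U_{pq})\in M$ be a system in $M$. There is in $M$ a ccc poset $Q$ with $|Q|\le\aleph_1$ which preserves "$\vec S$ is club-splitting" and adds an infinite $A\in\bigcap_pJ_p$. (In the extension $J_p$ denotes the ideal generated there by the same sets.)

*Proof.* Work in $M$.

**Case 1: for every infinite $C$ there is $p$ such that $J_p$ is not $\omega$-hitting on $C$.** We build a tree of sets along which a Cohen real meets every $J_q$.

**Step 1: the tree.** Given $C$, pick such $p$ and $D_n\in[C]^\omega$ ($n<\omega$) such that every $I\in J_p$ has finite intersection with some $D_n$. By tallness choose infinite $C_n\subseteq D_n$ with $C_n\in J_p$. Then still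
$$\text{every }I\in J_p\text{ has finite intersection with some }C_n. \tag{4}$$
Iterating, define $C_t,p_t$ for $t\in\omega^{<\omega}$, with $C_\emptyset=\omega$, where $p_t$ and $(C_{t^\frown n})_n$ are obtained in this way from $C=C_t$. Thus $C_{t^\frown n}\in[C_t]^\omega\cap J_{p_t}$.

**Step 2: for all $q<\omega_1$ and $t$ there is $n$ with $C_{t^\frown n}\in J_q$.** This is the density statement needed for the Cohen real. If $p_t=q$, any $n$ works. If $p_t\neq q$, apply (4) to $I=\omega\setminus U_{p_tq}\in J_{p_t}$. For some $n$, by (S1),
$$C_{t^\frown n}\subseteq^*U_{p_tq}\subseteq\omega\setminus U_{qp_t}\in J_q .$$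

**Step 3: the forcing.** Let $Q=\omega^{<\omega}$ be Cohen forcing, $x\in\omega^\omega$ generic, and $A$ an infinite pseudointersection of the decreasing sequence $(C_{x\restriction m})_m$. By Step 2 and genericity, for every $q$ some $C_{x\restriction m}$ is in $J_q$. So $A\in J_q$. Preservation is Lemma 7.

**Case 2: there is an infinite $C$ such that every $J_p$ is $\omega$-hitting on $C$.** We construct the filter, with every pair $(Y,f)$ that Lemma 8 could produce anticipated by CH.

**Step 1: the sets $I_p$.** By CH enumerate all pairs $(Y,f)$ with $Y\subseteq C$, $f:Y\to\omega$ as $(Y_\eta,f_\eta)_{\eta<\omega_1}$. By recursion on $p<\omega_1$ we choose $I_p\in J_p$, $I_p\subseteq C$. Write $I_E=C\cap\bigcap_{\zeta\in E}I_\zeta$ (so $I_\emptyset=C$). Let $\mathcal D_p$ be the countable family of all infinite sets of one of the forms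
$$I_E,\qquad Y_\eta\cap I_E\cap f_\eta^{-1}[O]\qquad(E\in[p]^{<\omega},\ \eta<p,\ \xi\le p,\ O\in\{S_\xi,\omega\setminus S_\xi\}),$$
and let $I_p$ have infinite intersection with every member of $\mathcal D_p$. This is possible, as $J_p$ is $\omega$-hitting on $C$ (intersect the set obtained with $C$).

**Step 2: what the recursion gives.** All $I_E$ are infinite, by induction on $|E|$: if $p=\max E$, then $I_{E\setminus\{p\}}$ is infinite, so it is in $\mathcal D_p$, and $I_E=I_{E\setminus\{p\}}\cap I_p$ is infinite. Hence $\{I_p:p<\omega_1\}$ and the cofinite subsets of $C$ generate a proper filter $G$ on $C$. Moreover: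

(5) *If $D=Y_\eta\cap I_E\cap f_\eta^{-1}[O]$ is infinite, where $O\in\{S_\xi,\omega\setminus S_\xi\}$, $\eta<\xi$, $E\subseteq\xi$ is finite, and $F\subseteq[\xi,\omega_1)$ is finite, then $D\cap I_F$ is infinite.*

To see this, let $F=\{p_1<\dots<p_l\}$ (if $F=\emptyset$ there is nothing to prove). Since $\xi\le p_1$, we have $E\subseteq p_1$, $\eta<p_1$ and $\xi\le p_1$; so $D\in\mathcal D_{p_1}$, and $D\cap I_{p_1}$ is infinite. It equals $Y_\eta\cap I_{E\cup\{p_1\}}\cap f_\eta^{-1}[O]$, which is in $\mathcal D_{p_2}$, and so on up to $p_l$.

**Step 3: the forcing.** Let $Q=\mathbb L_G$. Conditions are subsets of a countable set, so $|Q|\le2^{\aleph_0}=\aleph_1$. By (3) the generic set $A$ is infinite and $A\subseteq^*I_p\in J_p$ for all $p$. So $A\in\bigcap_pJ_p$.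

**Step 4: preservation, stabilizing below $\xi$.** Suppose $\vec S$ is not club-splitting in some extension. Take $Y,f,\Gamma,O_\xi,Z_\xi$ from Lemma 8 with $\mathcal K=\mathrm{NS}$, $W=D=\omega$. So $\Gamma$ is stationary and $O_\xi\in\{S_\xi,\omega\setminus S_\xi\}$. Let $(Y,f)=(Y_\eta,f_\eta)$. For $\xi\in\Gamma$ choose a finite $E_\xi\subseteq\omega_1$ and $h_\xi<\omega$ with $I_{E_\xi}\setminus h_\xi\subseteq Z_\xi$. The map $\xi\mapsto\max(\{0\}\cup(E_\xi\cap\xi))$ is regressive on $\Gamma\setminus\{0\}$, so by Fodor's lemma it is constant, say with value $\zeta$, on a stationary subset of $\Gamma$. On that subset there are only countably many possibilities for the pair $(E_\xi\cap\xi,h_\xi)\in[\zeta+1]^{<\omega}\times\omega$. As NS is a $\sigma$-ideal, there are a stationary $\Gamma'\subseteq\Gamma$, a finite $E$ and $h$ with $E_\xi\cap\xi=E$ and $h_\xi=h$ for all $\xi\in\Gamma'$.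

**Step 5: preservation, the contradiction.** Now (5) handles the indices from $\xi$ on. Since $I_E\in G$, $Y\cap I_E\in G^+$, so $B^*=f[Y\cap I_E]$ is infinite by Lemma 8, clause 1. So $\mathrm{bad}(B^*)$ is nonstationary, and we can pick $\xi\in\Gamma'\setminus\mathrm{bad}(B^*)$ with $\xi>\eta$. Then $B^*\cap O_\xi$ is infinite, so $D=Y_\eta\cap I_E\cap f_\eta^{-1}[O_\xi]$ is infinite. By (5) with $F=E_\xi\setminus\xi$, the set $D\cap I_F=Y\cap I_{E_\xi}\cap f^{-1}[O_\xi]$ is infinite. Any $n\ge h$ in it satisfies $n\in I_{E_\xi}\setminus h\subseteq Z_\xi$, $n\in Y$ and $f(n)\in O_\xi$, contradicting Lemma 8, clause 2. $\square$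

## 9. An iteration of length $\omega_2$: proof of Theorem A

**Step 1: the ground model and the iteration.** This step sets up the forcing. Let $V\models\mathrm{CH}+2^{\aleph_1}=\aleph_2$ (for example a model of GCH). Let $\vec S\in V$ be the sequence of the example in Section 6; it is club-splitting in $V$. Do an FS iteration $(P_\alpha,\dot Q_\alpha)_{\alpha<\omega_2}$ of ccc posets of size $\le\aleph_1$. At odd $\alpha$, $\dot Q_\alpha=\mathbb L_{\mathrm{Fr}}$. At even $\alpha$, bookkeeping (Step 4) hands us a $P_\alpha$-name for a matrix $(U_{pq})_{p\neq q<\omega_1}$ of subsets of $\omega$. If it is a system in $V_\alpha$ and $\vec S$ is club-splitting there (Step 5 shows that the latter always holds), let $\dot Q_\alpha$ be the poset of Proposition 10; otherwise let it be Cohen forcing. Replacing $\dot Q_\alpha$ by an isomorphic copy, we take its underlying set to be (forced to be) a subset of $\omega_1$.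

**Step 2: cardinal arithmetic.** Proposition 10 needs CH at every stage below $\omega_2$. By induction on $\alpha\le\omega_2$, the conditions $p\in P_\alpha$ for which every $p(\beta)$, $\beta\in\mathrm{supp}(p)$, is the canonical name of an ordinal $<\omega_1$ are dense in $P_\alpha$. At $\alpha=\beta+1$ first extend $p\restriction\beta$ to decide $p(\beta)$, then use the hypothesis for $\beta$. At limits, $p$ has finite support, so it lies in an earlier $P_\beta$. For $\alpha<\omega_2$ there are at most $\aleph_1$ such conditions, so $P_\alpha$ has a dense subset of size $\le\aleph_1$. All antichains are countable. Counting nice names, with the right-hand sides computed in $V$,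
$$V_\alpha\models2^{\aleph_0}\le(\aleph_1^{\aleph_0})^{\aleph_0}=\aleph_1,\qquad V_\alpha\models2^{\aleph_1}\le(\aleph_1^{\aleph_0})^{\aleph_1}=\aleph_2 .$$
So CH holds in $V_\alpha$, Proposition 10 applies there, and $|\mathbb L_{\mathrm{Fr}}|=\aleph_1$ there. All cardinals are preserved by ccc.

**Step 3: capturing.** We check that the objects of the final model appear early. A subset of $\omega$, or a matrix (coded as a subset of $\omega_1\times\omega_1\times\omega$), in $V_{\omega_2}$ has a nice name involving at most $\aleph_1$ conditions, each of finite support. So it belongs to $V_\beta$ for some $\beta<\omega_2$. The same holds for any $\aleph_1$ reals together. In particular $V_{\omega_2}$ has at most $\aleph_2\cdot\aleph_1$ reals, that is, $\mathfrak c\le\aleph_2$ there.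

**Step 4: bookkeeping.** Every matrix must be treated. For each $\beta<\omega_2$, when $P_\beta$ has been defined, list nice $P_\beta$-names for all matrices in $V_\beta$ as $(\dot X^\beta_\gamma)_{\gamma<\omega_2}$; by the count in Step 2, $\aleph_2$ names suffice. Fix a surjection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$. (Take a map onto $\omega_2\times\omega_2$ with unbounded fibers and replace its value at $\alpha$ by $(0,0)$ whenever its first coordinate exceeds $\alpha$.) Let $\varepsilon(\alpha)\ge\alpha$ be the $\alpha$-th even ordinal. At stage $\varepsilon(\alpha)$ hand out $\dot X^\beta_\gamma$, where $\pi(\alpha)=(\beta,\gamma)$; this is defined, as $\beta\le\alpha\le\varepsilon(\alpha)$. So every matrix in some $V_\beta$, $\beta<\omega_2$, is handed out at some even stage $\ge\beta$.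

**Step 5: $\mathfrak s=\aleph_1$.** We carry club-splitting through the iteration. By induction on $\alpha\le\omega_2$, $\vec S$ is club-splitting in $V_\alpha$. Limits are Lemma 6; successors are Lemma 7 (Cohen forcing), Corollary 9 ($\mathbb L_{\mathrm{Fr}}$) and Proposition 10. So in $V_{\omega_2}$ every infinite $B\subseteq\omega$ is split by some $S_\xi$, and $\mathfrak s\le\aleph_1$; now use (1).

**Step 6: $\mu_0>\aleph_1$.** Here the systems are used. Suppose in $V_{\omega_2}$ there is a countably compact, non-sequentially compact $T_2$ space of size $\le\aleph_1$. Its size is $\aleph_1$, since $\aleph_1\le\mathfrak s\le\mu_0$. By Lemma 4 there is a system $(U_{pq})$ in $V_{\omega_2}$. By Steps 3 and 4 it is handed out at some even stage $\alpha$ with $(U_{pq})\in V_\alpha$. By Lemma 5 it is a system in $V_\alpha$. So $V_{\alpha+1}$ contains an infinite $A\in\bigcap_pJ_p$. For each $p$ this is witnessed by a finite $e$ with $A\cap\bigcap_{q\in e}U_{pq}$ finite, which remains true in $V_{\omega_2}$. This contradicts (S3) there.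

**Step 7: $\mu_0=\mathfrak c=\aleph_2$.** By Theorem C, $\aleph_2\le\mu_0\le\mathfrak c\le\aleph_2$.

**Step 8: $\mathrm{add}(\mathcal M)=\aleph_2$.** This is what the odd stages are for. Any $\aleph_1$ functions in $\omega^\omega$, or codes of meager sets, lie in some $V_\alpha$ with $\alpha<\omega_2$ odd. Let $x$ be the $\mathbb L_{\mathrm{Fr}}$-generic real over $V_\alpha$.

The real $x$ dominates $\omega^\omega\cap V_\alpha$. Given $g\in V_\alpha$ and a condition with stem $t$, prune it so that $s(j)\ge g(j)$ for all nodes $s$ and all $j\in\mathrm{dom}(s)\setminus\mathrm{dom}(t)$; successor sets stay cofinite, and the new condition forces $x(j)\ge g(j)$ for all $j\ge|t|$. So $\mathfrak b=\aleph_2$.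

The real $(x(j)\bmod2)_{j<\omega}$ is Cohen over $V_\alpha$. Given $T$ with stem $t$ and a dense $E\subseteq2^{<\omega}$ in $V_\alpha$, extend $t\bmod2$ to some $u\in E$. All successor sets are cofinite, so they contain numbers of both parities, and there is $s\in T$, $s\supseteq t$, with $s\bmod2=u$. Then $T_{[s]}$ forces that $u$ is an initial segment of that real. A Cohen real over $V_\alpha$ avoids all meager sets coded in $V_\alpha$: a meager set is covered by countably many closed nowhere dense sets $F$, and for each of them the set of $u\in2^{<\omega}$ whose basic open set misses $F$ is dense. So no $\aleph_1$ meager sets cover $2^\omega$, and $\mathrm{cov}(\mathcal M)=\aleph_2$. Finally $\mathrm{add}(\mathcal M)=\min\{\mathfrak b,\mathrm{cov}(\mathcal M)\}=\aleph_2$ (Miller, Truss). $\blacksquare$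

Hence $\mu_0=\mathfrak s$ is not provable in ZFC. It is not refutable either: it holds under CH, since $\aleph_1\le\mathfrak s\le\mu_0\le\mathfrak c$, and in the models of Theorem B, to which we turn.

## 10. A Cohen-generic topology on $\omega_1$: proof of Theorem B

**Step 1: reduction.** Adding $\lambda\ge\omega_1$ Cohen reals is the same as adding $\lambda$ and then $\omega_1$ more. So for (i) it suffices to show that after adding $\omega_1$ Cohen reals to any model $V$ we have $\mu_0\le\aleph_1$. Then $\aleph_1\le\mathfrak s\le\mu_0\le\aleph_1$. Cardinals are preserved and $\mathfrak c\ge\lambda$ in the extension, so with $\lambda\ge\omega_2$ we get $\mathfrak s=\mu_0<\mathfrak c$ with $\mathfrak c$ arbitrarily large.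

**Step 2: the space.** We let a generic function decide how the points are separated. Let $c:[\omega_1]^2\times\omega_1\to2$ be generic for finite partial functions. For $p<q<\omega_1$ let
$$U_{pq}=\{p\}\cup\{x<q:x\neq p,\ c(\{p,q\},x)=0\},\qquad U_{qp}=\{q\}\cup\{x<q:x\neq p,\ c(\{p,q\},x)=1\}.$$
Let $X=\omega_1$ with the topology having $\{U_{pq}:p\neq q\}$ as a subbase. (Here the $U_{pq}$ are sets of points of $X$, not subsets of $\omega$.) Since $p\in U_{pq}$, $q\in U_{qp}$ and $U_{pq}\cap U_{qp}=\emptyset$, $X$ is $T_2$. Note $U_{rq}\subseteq\max\{r,q\}+1$.

**Step 3: the key claim.** *If $A\subseteq X$ is countably infinite, then all but countably many $p$ are such that every neighborhood of $p$ meets $A$ in an infinite set.* This will give accumulation points, and too many of them for convergence.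

By the ccc there is $\delta<\omega_1$ with $A\subseteq\delta$ and $A\in V[c\restriction([\delta]^2\times\delta)]$. Let $p\ge\delta$ and $p\in\bigcap_{j<l}U_{r_jq_j}$. We may assume that the ordered pairs $(r_j,q_j)$ are distinct. Then the unordered pairs $\{r_j,q_j\}$ are distinct, since $U_{rq}\cap U_{qr}=\emptyset$ while $p$ lies in all the sets. As $p\in U_{r_jq_j}$, we have $\max\{r_j,q_j\}\ge p\ge\delta$, so $\{r_j,q_j\}\notin[\delta]^2$. Let $x\in A$ be different from all $r_j,q_j$. Then $x<\delta\le\max\{r_j,q_j\}$, so whether $x\in U_{r_jq_j}$ depends only on the value $c(\{r_j,q_j\},x)$: it must be $0$ if $r_j<q_j$ and $1$ if $r_j>q_j$. The places $(\{r_j,q_j\},x)$ lie outside $[\delta]^2\times\delta$, and the part of $c$ outside $[\delta]^2\times\delta$ is generic over $V[c\restriction([\delta]^2\times\delta)]\ni A$. Given a finite partial function $u$ on the outside places and a finite $K\subseteq A$, choose $x\in A\setminus K$, different from all $r_j,q_j$, such that no place $(\{r_j,q_j\},x)$ is in $\mathrm{dom}(u)$. These $l$ places are distinct, so $u$ can be extended to have the right value at each of them. By density, infinitely many $x\in A$ lie in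 $\bigcap_{j<l}U_{r_jq_j}$. This proves the claim.

**Step 4: conclusion of (i).** By the claim every infinite subset of $X$ has an accumulation point. As $X$ is $T_1$, it is countably compact by Lemma 1. If an injective sequence converged to $p$, no $p'\neq p$ would be an accumulation point of its range, because $p$ and $p'$ have disjoint neighborhoods. But by the claim its range has uncountably many accumulation points. So no injective sequence converges. Hence $(n)_{n<\omega}$ has no convergent subsequence, and $X$ is not sequentially compact. Thus $\mu_0\le|X|=\aleph_1$.

**Step 5: the model for (ii).** We raise $\mathrm{add}(\mathcal M)$ while keeping the claim true. Let $V\models\mathrm{CH}$ and let $V_0$ be the extension of $V$ by $c$ as in Step 2; $V_0\models\mathrm{CH}$. Put $W=\omega_1$, let $\mathcal O_p$ be the set of intersections of finitely many (at least one) sets $U_{rq}$ containing $p$, and let $\mathcal K$ be the countable sets. The claim says exactly that $\vec{\mathcal O}=(\mathcal O_p)_{p<\omega_1}$ is $\mathcal K$-robust in $V_0$. Let $V_{\omega_2}$ be the extension of $V_0$ by the FS iteration of $\mathbb L_{\mathrm{Fr}}$ of length $\omega_2$.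 By Lemma 6 and Corollary 9, $\vec{\mathcal O}$ is $\mathcal K$-robust in $V_{\omega_2}$.

**Step 6: conclusion of (ii).** In $V_{\omega_2}$ take the topology on $\omega_1$ with the same subbase; $\mathcal O_p$ is a neighborhood base at $p$, and the space is still $T_2$. Robustness says that for every countably infinite $B\subseteq\omega_1$, all but countably many $p$ have all their neighborhoods meeting $B$ in an infinite set. So Step 4 applies word for word and gives $\mathfrak s=\mu_0=\aleph_1$. Steps 2 and 3 of Section 9, applied over $V_0$, show that all $V_\alpha$ ($\alpha<\omega_2$) satisfy CH (so each iterand has size $\aleph_1$), that any $\aleph_1$ reals of $V_{\omega_2}$ lie in some $V_\alpha$ with $\alpha<\omega_2$, and that $\mathfrak c\le\aleph_2$ in $V_{\omega_2}$; the hypothesis $2^{\aleph_1}=\aleph_2$ was needed only for the bookkeeping, which is absent here. Step 8 of Section 9 then gives $\mathrm{add}(\mathcal M)=\aleph_2$. Since $\mathrm{add}(\mathcal M)\le\mathfrak b\le\mathfrak c$, we get $\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$. Together with Theorem A, this shows that $\mathfrak s=\aleph_1<\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$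 does not decide whether $\mu_0=\mathfrak s$ or $\mu_0=\mathfrak c$. $\blacksquare$
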